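# Covering the complement of a forest with about $\log_2 n$ cliques

## 1. Clique covers, induced matchings, degeneracy and treewidth

Throughout, graphs are finite and simple, $\log=\log_2$, and $\ln$ is the natural logarithm. $N(v)$ is the neighborhood of a vertex, and for a vertex set $A$ we write $N(A)$ for the set of vertices outside $A$ with a neighbor in $A$. The complement of $G$ is $\bar G$.

**Definition (clique cover).** A clique of $G$ is a complete subgraph of $G$. A clique cover of $G$ is a collection of cliques such that every edge of $G$ lies in at least one of them. The clique covering number $\operatorname{cc}(G)$ is the minimum size of a clique cover.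

For example, if $G$ is $K_4$ minus an edge, then $\operatorname{cc}(G)=2$: the two triangles cover all five edges, and one clique cannot. If $G=C_4$, the cliques have at most one edge each, so $\operatorname{cc}(C_4)=4$.

We will only look at complements. A clique of $\bar G$ is an independent set of $G$, and an edge of $\bar G$ is a non-adjacent pair of distinct vertices of $G$. Say that a set covers a pair if it contains both elements. Then

$$\operatorname{cc}(\bar G)=\text{the least number of independent sets of } G \text{ that together cover every non-adjacent pair of } G. \tag{1}$$

Example: let $G$ be the path $1\,2\,3\,4$. The non-adjacent pairs are $13$, $14$, $24$. No independent set has three vertices, so three sets are needed and three suffice: $\operatorname{cc}(\bar G)=3$.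

If $H$ is an induced subgraph of $G$, intersecting all sets with $V(H)$ turns a cover for $G$ into one for $H$, so

$$\operatorname{cc}(\bar H)\le \operatorname{cc}(\bar G). \tag{2}$$

If independent sets $I_1,\dots,I_k$ cover all non-adjacent pairs, put $S_v=\{i: v\in I_i\}\subseteq\{1,\dots,k\}$. An adjacent pair lies in no independent set, and a non-adjacent pair lies in at least one of ours, so for distinct $u,v$

$$S_u\cap S_v=\emptyset \iff uv\in E(G). \tag{3}$$

**Definition (induced matching).** An induced matching is a set of pairwise disjoint edges such that no edge of the graph joins endpoints of two different edges of the set. We write $\nu(G)$ for the maximum size of one.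

In the path $1\,2\,3\,4$ the matching $\{12,34\}$ is not induced, because $23$ is an edge; here $\nu=1$. In the path $1\,2\,3\,4\,5$ the matching $\{12,45\}$ is induced, and $\nu=2$.

**Definition (degeneracy).** $G$ is $w$-degenerate if its vertices can be ordered so that each has at most $w$ earlier neighbors.

A forest is $1$-degenerate: root each tree and list parents before children. A cycle is $2$-degenerate but not $1$-degenerate, since the last of its vertices has two earlier neighbors.

**Definition (treewidth).** A tree decomposition of $G$ is a tree $T$ with a bag $\beta_x\subseteq V(G)$ for each node $x$, such that for each vertex $v$ the set $T_v=\{x: v\in\beta_x\}$ is non-empty and connected in $T$, and any two adjacent vertices of $G$ share a bag. Its width is $\max_x|\beta_x|-1$. The treewidth of $G$ is the least width of a tree decomposition.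

For the cycle $1\,2\,3\,4$, the two adjacent nodes with bags $\{1,2,3\}$ and $\{1,3,4\}$ give width $2$. For a tree with an edge, root it, take the tree itself as $T$, and let the bag of a non-root vertex be the vertex and its parent, the bag of the root being the root alone; this has width $1$.

Two textbook facts will be used. Deleting vertices from all bags shows that treewidth does not increase under taking induced subgraphs. And a graph of treewidth at most $w$ is $w$-degenerate. Indeed, take a decomposition of width at most $w$ with the fewest nodes. If there is a single node, the graph has at most $w+1$ vertices and every degree is at most $w$. Otherwise let $x$ be a leaf of $T$ with neighbor $x'$. By minimality $\beta_x\not\subseteq\beta_{x'}$ (else drop $x$), so some vertex $v$ lies in $\beta_x$ only, and all its neighbors lie in $\beta_x$; so $\deg v\le w$. Put $v$ last in the order, delete it, and repeat. In particular, disjoint copies of $K_r$ together with isolated vertices have treewidth exactly $r-1$: one bag per copy and one per isolated vertex, joined along a path, gives the upper bound, and $K_r$ is not $(r-2)$-degenerate.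

Finally, $\chi(G)$ is the chromatic number: the least number of colors in a proper coloring.

## 2. The conjecture, and three theorems

Write $F_n$ for a forest on $n$ vertices. A forest is sparse, so its complement is almost complete. How few cliques cover such a graph? The source "Clique partitions and coverings of graphs" states that for every forest $\operatorname{cc}(\bar F_n)\le 10.3\log n$ for $n$ sufficiently large, and poses the following.

**Conjecture 4.1.6.** $\operatorname{cc}(\bar F_n)\le(1+o(1))\log n$ for $n$ sufficiently large.

Here $o(1)$ is a function of $n$ alone that tends to $0$, and the bound has to hold for every forest on $n$ vertices. Is it true? The answer is yes; Theorem A gives it with $o(1)=C\sqrt{\log\log n/\log n}$.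

**Theorem A.** There is an absolute constant $C$ such that every forest $F$ on $n\ge4$ vertices satisfies
$$\operatorname{cc}(\bar F)\le\log n+C\sqrt{\log n\,\log\log n}=(1+o(1))\log n .$$

**Theorem B.** Let $\nu$ be the maximum size of an induced matching of a forest $F$. If $\nu\ge4$, then
$$\log\nu+\tfrac12\log\log\nu\ \le\ \operatorname{cc}(\bar F)\ \le\ \log\nu+C'\sqrt{\log\nu\,\log\log\nu}$$
with $C'$ absolute. In particular, taking $F$ to be a matching with $\lfloor n/2\rfloor$ edges, the constant $1$ in Theorem A is sharp.

**Theorem C.** Fix $w\ge1$ and $2\le r\le w+1$. Let $f(n)$ be the maximum of $\operatorname{cc}(\bar G)$ over $n$-vertex graphs $G$ with treewidth at most $w$ and $\chi(G)\le r$. Then $f(n)=(\frac r2+o(1))\log n$. For $r=2$, moreover, $f(n)\le\log n+O_w(\sqrt{\log n\log\log n})$.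

## 3. Edgeless graphs, stars, paths and matchings by hand

If $F$ has no edges and $n\ge2$, one set covers everything. If $F$ is a star with $s\ge2$ leaves, the only non-adjacent pairs are pairs of leaves, and again $\operatorname{cc}(\bar F)=1$. So the answer depends on more than $n$.

For the path $1\,2\,3\,4\,5$ the maximal independent sets are $\{1,3,5\},\{1,4\},\{2,4\},\{2,5\}$. The pairs $14$, $24$, $25$ are each in only one of them, and $13$ needs the first, so $\operatorname{cc}=4$.

Two disjoint edges: the complement is $C_4$, so $\operatorname{cc}=4$. Three disjoint edges: there are $12$ non-adjacent pairs, and an independent set has at most three vertices, so it covers at most three of them; hence at least $4$ sets are needed. Label the ends of edge $i$ by $(i,0)$ and $(i,1)$, and read a word $x\in\{0,1\}^3$ as the independent set $\{(1,x_1),(2,x_2),(3,x_3)\}$. The words $000,011,101,110$ show every combination in every two coordinates, so $4$ sets suffice.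

Now take a matching with $N$ edges $u_iv_i$. Two sets, $\{u_1,\dots,u_N\}$ and $\{v_1,\dots,v_N\}$, cover all pairs $u_iu_k$ and $v_iv_k$. For the pairs $u_iv_k$ with $i\neq k$, give edge $i$ a binary word $x^i$ of some length $s$ and put $I_j=\{u_i:x^i_j=1\}\cup\{v_i:x^i_j=0\}$. This is independent, and $u_i,v_k$ both lie in $I_j$ if $x^i_j=1$ and $x^k_j=0$. We want this for every ordered pair.

**Definition (crossing words).** Binary words $x,y$ are crossing if there are positions $j,j'$, present in both words, with $(x_j,y_j)=(1,0)$ and $(x_{j'},y_{j'})=(0,1)$.

For example $0011$ and $0101$ cross; $0011$ and $0111$ do not. The words in the definition may have different lengths. Distinct words of the same length with the same number of ones always cross: their sets of ones are distinct sets of equal size, so neither contains the other. Hence if $\binom{s}{\lfloor s/2\rfloor}\ge N$, then $s+2$ sets suffice for the matching. Section 7 shows that $k$ sets are only possible when $N\le\binom{k}{\lfloor k/2\rfloor}$, so for matchings this is right up to the additive constant $2$. We keep the resulting family of words.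

**Lemma 1.** For every integer $\ell\ge0$ there are $2^\ell$ pairwise crossing words of common length $s(\ell)=\ell+2\lceil\log(\ell+2)\rceil$.

*Proof.* Let $s=s(\ell)$ and take words with exactly $\lfloor s/2\rfloor$ ones. The central binomial coefficient is the largest of the $s+1$ coefficients summing to $2^s$, so there are at least $2^s/(s+1)$ such words. We need $2^s\ge2^\ell(s+1)$. With $y=\lceil\log(\ell+2)\rceil\ge1$ this says $4^y\ge\ell+2y+1$. Since $2^y\ge2$, we have $\frac12 4^y\ge2^y\ge\ell+2$; and $\frac12 4^y\ge 2y$ for all integers $y\ge1$. Adding the two gives the claim. $\square$

## 4. Random independent sets, and the constant they lose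

For a general forest the first thing to try is to draw independent sets at random until every pair is covered.

**Lemma 2.** Let $w\ge1$ and let $G$ be $w$-degenerate with $N\ge2$ vertices. Then at most $\lceil2e^2(w+1)^2\ln N\rceil$ independent sets cover all non-adjacent pairs. For forests, at most $24\log N$ suffice.

*Proof.* Order $V(G)$ so that each vertex has at most $w$ earlier neighbors. Let $R$ contain each vertex independently with probability $q=\frac1{w+1}$, and let
$$I=\{v\in R:\text{ no earlier neighbor of }v\text{ is in }R\}.$$
$I$ is independent: of two adjacent vertices of $R$, the later one is not in $I$. Let $u,v$ be non-adjacent. The earlier neighbors of $u$ and of $v$ form a set of at most $2w$ vertices, which avoids both $u$ and $v$. If $u,v\in R$ and this set misses $R$, then $u,v\in I$. So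
$$P(u,v\in I)\ge q^2(1-q)^{2w}=\frac{1}{(w+1)^2}\Big(1+\frac1w\Big)^{-2w}\ge e^{-2}(w+1)^{-2}=:\pi .$$
For $w=1$ the middle expression equals $\frac1{16}$, and we take $\pi=\frac1{16}$ in that case. Take $M=\lceil2\pi^{-1}\ln N\rceil$ independent copies of $I$. The expected number of uncovered non-adjacent pairs is less than $N^2(1-\pi)^M\le N^2e^{-\pi M}\le1$, so some outcome leaves none. For $w=1$ we get $M\le32\ln N+1\le 22.2\log N+1\le24\log N$, because $\log N\ge1$. (For $w=1$ the value $\pi=\frac1{16}$ exceeds $e^{-2}/4$, so the general bound holds as well.) $\square$

So $O(\log n)$ is easy. The constant is the problem, and sharpening the probability does not help enough. Take a matching with $N$ edges and the natural random independent set, which contains one uniformly random end of each edge. A pair $u_i,v_k$ with $i\ne k$ is covered with probability $\frac14$, so after $M$ rounds the expected number of uncovered pairs of this form is $N(N-1)(3/4)^M$. The argument "expectation below $1$" needs $M>\log(N(N-1))/\log(4/3)$, which is about $4.82\log N$. The words of Section 3 did this job with $\log N$ sets up to lower order, because words of equal weight cross without exception, and no union bound over pairs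 is paid. We therefore want crossing words for trees. Lemma 2 will survive, but only for small subgraphs.

## 5. Addresses in a tree, and the price of depth

In a matching, different edges do not interact. In a tree $T$ with bipartition $V_0,V_1$ we can imitate this by removing a small set of vertices that splits $T$ into pieces, giving the pieces crossing words, and recursing. Each vertex $v$ then gets a word $U(v)$, the concatenation of the words of the pieces that contain it, and we define
$$I_j=\{v\in V_0:U(v)_j=1\}\cup\{v\in V_1:U(v)_j=0\}.$$
If for every edge one of the two words is a prefix of the other, they agree wherever both are defined, so an edge never has both ends in $I_j$. And two vertices of different colors in different pieces are covered by some $I_j$. If a piece of relative size $2^{-\ell}$ gets a word of length about $\ell$, the lengths telescope to about $\log n$, which is what we want.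

Two things must be faced. The first is that vertices $u,v$ whose pieces are nested (for example, $u$ is removed at the top and $v$ lies deep inside) are not separated by words at all. To handle them by depth, we need adjacent vertices to have nearly equal depth, and plain splitting does not give this. On the path $1\,2\,\cdots\,7$, remove $4$, then $2$ and $6$, then $1,3,5,7$. Vertex $4$ has depth $1$ and is adjacent to $3$ at depth $3$, but is not adjacent to $1$, also at depth $3$: depth cannot tell these pairs apart. The remedy is to remove, together with the separator of a piece, all vertices of the piece that have a neighbor outside it. On the path: remove $4$; from $\{1,2,3\}$ remove $2$ and the boundary vertex $3$; from $\{5,6,7\}$ remove $6$ and $5$; finally remove $1$ and $7$. Depths of $1,\dots,7$ are now $3,2,2,1,2,2,3$, and adjacent depths differ by at most $1$.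

Continue this example with the words $10$ for $\{1,2,3\}$ and $01$ for $\{5,6,7\}$, ignoring any deeper letters, and $V_0=\{1,3,5,7\}$, $V_1=\{2,4,6\}$. We get $I_1=\{1,3,6\}$ and $I_2=\{2,5,7\}$. The pairs still missing besides those inside a color class are $14$ and $47$, and a set defined by depth, "color class $V_1$ at depth $1$, color class $V_0$ at depth at least $3$", is $\{1,4,7\}$. Together $V_0,V_1,I_1,I_2,\{1,4,7\}$ cover the complement of this path.

The second thing is cost. Each level loses something in word length: rounding, the excess $2\lceil\log(\ell+2)\rceil$ in Lemma 1, and some letters to tell pieces of different sizes apart. This will be $O(\log\log n)$ per level. If each level only halves the pieces, there may be up to $1+\log n$ levels and our estimate of the loss is of order $\log n\log\log n$. If instead we cut so finely that one level suffices, everything is in one separator, and the pairs inside it would be left to Lemma 2, at cost $24\log n$. The way through is to cut each piece into parts smaller by a factor $m$ with $\log m=\sqrt{\log n\log\log n}$. Then there are few levels, and pairs at nearby depths live, after identifying twins, in a graph of size polynomial in $m$, where the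 wasteful Lemma 2 costs only $O(\log m)$. Finally, local covers for regions that are far apart can be merged into the same sets, so the cost is not multiplied by the number of regions.

The cutting tool is a standard one.

**Lemma 3.** Let $m\ge2$, and let $T$ be a tree with non-negative vertex weights of total $W>0$. There is $S\subseteq V(T)$ with $0<|S|<m$ such that each component of $T-S$ has weight at most $W/m$.

*Proof.* Root $T$. While the current tree has weight more than $W/m$, choose a lowest vertex $v$ whose current subtree has weight more than $W/m$; put $v$ in $S$ and delete its current subtree. The deleted subtrees are disjoint and each weighs more than $W/m$, so $|S|<m$. Since $W>W/m$, at least one step happens. When $v$ is chosen, the current subtrees at its children weigh at most $W/m$ because $v$ was lowest; the final remainder weighs at most $W/m$ as well. These parts are connected, and each edge of $T$ leaving one of them has an end in $S$: an edge upward from a child subtree goes to its $v$, and edges downward to previously deleted subtrees go to their roots, which are in $S$. So the components of $T-S$ are exactly these parts. $\square$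

## 6. Proof of Theorem A

**Step 1: reduction to trees.** The purpose is to assume connectedness. Let $T$ be a tree on $n\ge4$ vertices and $R=R(n)=\sqrt{\log n\log\log n}\ge1$. We will show $\operatorname{cc}(\bar T)\le\log n+C_0R(n)$ with $C_0$ absolute. Given a forest on $n\ge4$ vertices, add a vertex joined to one vertex of each component; the result is a tree on $n+1$ vertices containing the forest as an induced subgraph. By (2), $\operatorname{cc}(\bar F)\le\log(n+1)+C_0R(n+1)$. Since $\log(n+1)\le\log n+1\le 2\log n$ and $\log\log(n+1)\le1+\log\log n\le2\log\log n$, this is at most $\log n+(1+2C_0)R(n)$, and Theorem A follows. So fix $T$, with bipartition $V_0,V_1$, and an integer $m\ge2$ to be chosen in Step 8.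

**Step 2: units, clusters and levels.** This step builds the recursive splitting, with boundaries removed. A unit is a certain non-empty connected vertex set $B$ of $T$. The only unit of level $1$ is $V(T)$. Given a unit $B$ of level $i$, let $\partial B$ be the set of vertices of $B$ with a neighbor outside $B$, let $S\subseteq B$ be the set from Lemma 3 applied to $T[B]$ with all weights $1$, and put
$$\Sigma(B)=S\cup\partial B,$$
the cluster of $B$. The components of $T[B\setminus\Sigma(B)]$ are the children of $B$; they are units of level $i+1$. Each child $B'$ lies in a component of $T[B]-S$, so $|B'|\le|B|/m$, and the process stops.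

Two units are nested or disjoint, and units of the same level are disjoint. Following a vertex $v$ down from $V(T)$, we see that $v$ lies in exactly one cluster, $\Sigma(B_v)$; the units containing $v$ are the chain from $V(T)$ down to $B_v$. The level of $v$ is the level of $B_v$. If $p$ is the largest level, a unit of level $p$ has between $1$ and $n/m^{p-1}$ vertices, so
$$p\le1+\frac{\log n}{\log m}. \tag{4}$$

**Step 3: how edges sit in the decomposition.** We prove three facts.

(a) If $B'$ is a child of $B$, then $N(B')\subseteq\Sigma(B)$. A vertex of $B'$ is not in $\partial B$, so its neighbors lie in $B$. Those outside $B'$ lie in $\Sigma(B)$, since $B'$ is a component of $T[B\setminus\Sigma(B)]$.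

(b) If $uv\in E(T)$, then $B_u=B_v$ or one of $B_u,B_v$ is a child of the other. In particular the levels of $u$ and $v$ differ by at most $1$. To see this, let $B$ be the deepest unit containing both. If both are in $\Sigma(B)$, then $B_u=B_v=B$. Otherwise one of them, say $v$, lies in a child $B'$ of $B$, and $u\notin B'$ by the choice of $B$. By (a), $u\in\Sigma(B)$, so $B_u=B$. And $v$ has the neighbor $u$ outside $B'$, so $v\in\partial B'\subseteq\Sigma(B')$, that is, $B_v=B'$.

(c) A unit $B$ of level $i$ has $|\Sigma(B)|\le im$. For $i=1$ the boundary is empty and $|S|<m$. Let $B'$ be a child of $B$. Since $T$ is a tree and $B'$ is connected, each vertex outside $B'$ has at most one neighbor in $B'$. So $|\partial B'|\le|N(B')|\le|\Sigma(B)|$ by (a), and $|\Sigma(B')|\le m+|\Sigma(B)|$. Induct.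

**Step 4: addresses.** We give words to children so that words of different children of one unit cross, with length about $\log(|B|/|B'|)$. Let $L=\lceil\log n\rceil$ and $s_0=s(\lceil\log(L+1)\rceil)$. By Lemma 1 fix pairwise crossing words $A(0),\dots,A(L)$ of length $s_0$, and for each $\ell\in\{0,\dots,L\}$ a family $\mathcal W_\ell$ of $2^\ell$ pairwise crossing words of length $s(\ell)$. For a child $B'$ of $B$ put
$$\ell(B')=\lceil\log(|B|/|B'|)\rceil\in\{0,\dots,L\}.$$
The children $B'$ of $B$ with $\ell(B')=\ell$ are disjoint and have at least $2^{-\ell}|B|$ vertices, so there are at most $2^\ell$ of them. Give them distinct words $\omega(B')\in\mathcal W_\ell$, and let $U_{B'}=A(\ell(B'))\,\omega(B')$.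

For distinct children $B',B''$ of $B$ the words $U_{B'},U_{B''}$ cross: if $\ell(B')\ne\ell(B'')$ they cross in the $A$-part, which occupies the same positions in both; otherwise the $\omega$-parts occupy the same positions and cross. Moreover, with an absolute constant $c_1$ (recall $n\ge4$, so $\log\log n\ge1$),
$$|U_{B'}|=s_0+s(\ell(B'))\le\log\frac{|B|}{|B'|}+1+s_0+2\lceil\log(L+2)\rceil\le\log\frac{|B|}{|B'|}+c_1\log\log n .$$
If $v$ has level $i$ and chain of units $V(T)=B_1\supset B_2\supset\dots\supset B_i=B_v$, let $U(v)=U_{B_2}U_{B_3}\cdots U_{B_i}$ (the empty word if $i=1$). The logarithms telescope, so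
$$|U(v)|\le J:=\lfloor\log n+p\,c_1\log\log n\rfloor. \tag{5}$$

**Step 5: the sets for pairs of the same color, for separated pairs and for pairs far apart in level.** Type 1 consists of $V_0$ and $V_1$. Type 2 consists, for $1\le j\le J$, of
$$I_j=\{v\in V_0:|U(v)|\ge j,\ U(v)_j=1\}\cup\{v\in V_1:|U(v)|\ge j,\ U(v)_j=0\}.$$
If $uv\in E(T)$, then by (b) one of $U(u),U(v)$ is a prefix of the other, so they agree at position $j$ if both have one. As $u,v$ have different colors, not both are in $I_j$: so $I_j$ is independent. Type 3 consists, for $1\le i\le p$ and $\varepsilon\in\{0,1\}$, of
$$K_{i,\varepsilon}=\{v\in V_\varepsilon:\text{level of }v\le i\}\cup\{v\in V_{1-\varepsilon}:\text{level of }v\ge i+2\}.$$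
An edge inside it would join vertices whose levels differ by at least $2$, contrary to (b).

**Step 6: the sets for pairs close in level.** For each unit we cover the pairs between its cluster and the vertices in the same cluster or one level below, and then we merge far-apart units. Let $B$ be a unit and $\varepsilon\in\{0,1\}$. Put $X=\Sigma(B)\cap V_\varepsilon$, and let $Y$ be the set of vertices of $V_{1-\varepsilon}$ lying in $\Sigma(B)$ or in $\Sigma(B')$ for a child $B'$ of $B$. The set $X$ is small by (c), but $Y$ may be huge, because $B$ may have many children. However, for pairs in $X\times Y$ only the trace $N(y)\cap X$ of a vertex $y$ matters.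

Choose $Y^*\subseteq Y$ containing exactly one $y$ for each set that occurs as a trace; the element of $Y^*$ with the same trace as $y$ is the representative of $y$. We claim $|Y^*|\le2|X|+1$. At most one element of $Y^*$ has empty trace and at most $|X|$ have a singleton trace. Let $Y_2\subseteq Y^*$ be those with at least two neighbors in $X$; if $X=\emptyset$ it is empty. If $X\neq\emptyset$, the forest $T[X\cup Y_2]$ has at least $2|Y_2|$ edges and at most $|X|+|Y_2|-1$, so $|Y_2|\le|X|-1$. This proves the claim. By (c), $|X\cup Y^*|\le3pm+1\le4pm$.

Let $q=\lfloor24\log(4pm)\rfloor$. By Lemma 2 there are $q$ independent sets of $T[X\cup Y^*]$ covering its non-adjacent pairs (repeat sets if fewer are needed; if there is at most one vertex there is nothing to cover). Replace each such set $I$ by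
$$(I\cap X)\cup\{y\in Y:\text{the representative of }y\text{ is in }I\}.$$
Call the results $I_1^{B,\varepsilon},\dots,I_q^{B,\varepsilon}$. They are independent in $T$: since $X$ and $Y$ each lie in one color class, an edge inside would join some $x\in I\cap X$ to some $y\in Y$, and then $x$ would be adjacent to the representative of $y$, which has the same trace and lies in $I$. They cover every non-adjacent pair $x\in X$, $y\in Y$: the representative of $y$ is also non-adjacent to $x$, so some $I$ contains both.

Type 4 consists, for $\rho\in\{0,1,2\}$, $\varepsilon\in\{0,1\}$, $1\le h\le q$, of
$$Z_{\rho,\varepsilon,h}=\bigcup_{B:\ \text{level of }B\,\equiv\,\rho\ (\mathrm{mod}\ 3)}I_h^{B,\varepsilon}.$$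
To see that it is independent, suppose $u\in I_h^{B,\varepsilon}$ and $v\in I_h^{B^*,\varepsilon}$ are adjacent. Then $B\ne B^*$. By construction $B_u$ is $B$ or a child of $B$, and $B_v$ is $B^*$ or a child of $B^*$. If $B,B^*$ have the same level, they are disjoint, so $B_u$ and $B_v$ are disjoint, contradicting (b). Otherwise the levels of $B,B^*$ differ by at least $3$, so the levels of $u,v$ differ by at least $2$, contradicting (b).

**Step 7: every non-adjacent pair is covered.** Let $u\ne v$ be non-adjacent. If they have the same color, use type 1. Suppose they have different colors.

If neither of $B_u,B_v$ contains the other, let $B$ be the deepest unit containing $u$ and $v$. If $u\in\Sigma(B)$, then $B_u=B\ni v$, so $B_v\subseteq B=B_u$, a contradiction; the same holds for $v$. So $u\in B'$ and $v\in B''$ for children $B',B''$ of $B$, distinct by the choice of $B$. The words $U(u),U(v)$ start with a common part (that of the chain down to $B$), followed by the crossing words $U_{B'},U_{B''}$. Crossing gives both orders, so there is a position $j$ at which the vertex of $V_0$ among $u,v$ has letter $1$ and the vertex of $V_1$ has letter $0$. Both are in $I_j$.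

Otherwise, by symmetry, $B_v\subseteq B_u$. Let $u$ have level $i$ and color $\varepsilon$, and let $v$ have level $j\ge i$; its color is $1-\varepsilon$. If $j\ge i+2$, both are in $K_{i,\varepsilon}$. If $j=i$, then $B_v=B_u$; if $j=i+1$, then $B_v$ is a child of $B_u$. In both of these cases $u\in X$ and $v\in Y$ for the unit $B=B_u$, so some $I_h^{B_u,\varepsilon}$, hence some $Z_{\rho,\varepsilon,h}$, contains both.

**Step 8: the count.** We choose $m$ to balance depth against cluster size. The number of sets is at most
$$2+J+2p+6q\le 2+\log n+p\,c_1\log\log n+2p+144\log(4pm).$$
Take $m=\lceil2^{R}\rceil$ with $R=\sqrt{\log n\log\log n}\ge1$. By (4), $p\le1+\log n/R=1+\sqrt{\log n/\log\log n}$. So $p\log\log n\le\log\log n+R\le2R$, and $p\le 2R$ since $\log\log n\ge1$. Also $\log m\le R+1\le2R$ and $\log p\le p\le2R$, so $\log(4pm)\le6R$. The total is at most $\log n+(2+2c_1+4+864)R$, which is the bound required in Step 1. This proves Theorem A, and Conjecture 4.1.6 is true. $\blacksquare$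

## 7. Induced matchings decide: proof of Theorem B

The lower bound rests on Bollobás' set-pair inequality (Acta Math. Acad. Sci. Hungar. 16 (1965)). We recall it with a short proof.

**Lemma 4.** Let $A_1,B_1,\dots,A_\nu,B_\nu$ be finite sets with $A_i\cap B_i=\emptyset$ for all $i$ and $A_i\cap B_j\ne\emptyset$ for all $i\ne j$. Then $\sum_i\binom{|A_i|+|B_i|}{|A_i|}^{-1}\le1$.

*Proof.* Order the union of all the sets uniformly at random, and let $\mathcal E_i$ be the event that all of $A_i$ comes before all of $B_i$. Its probability is $\binom{|A_i|+|B_i|}{|A_i|}^{-1}$. If $i\ne j$, pick $x\in A_i\cap B_j$ and $y\in A_j\cap B_i$. In $\mathcal E_i$, $x$ precedes $y$; in $\mathcal E_j$, $y$ precedes $x$. So the events are pairwise disjoint, and their probabilities sum to at most $1$. $\square$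

**Step 1: the lower bound.** Let $k=\operatorname{cc}(\bar F)$, with sets $S_v\subseteq\{1,\dots,k\}$ as in (3), and let $u_iv_i$, $1\le i\le\nu$, be an induced matching. By (3), $S_{u_i}\cap S_{v_i}=\emptyset$, and $S_{u_i}\cap S_{v_j}\ne\emptyset$ for $i\ne j$. Since $S_{u_i},S_{v_i}$ are disjoint, $|S_{u_i}|+|S_{v_i}|\le k$, so each binomial coefficient in Lemma 4 is at most $\binom{k}{\lfloor k/2\rfloor}$. Hence
$$\nu\le\binom{k}{\lfloor k/2\rfloor}\le\frac{2^k}{\sqrt k}. \tag{6}$$
For the last inequality we use $\binom{2j}{j}\le4^j/\sqrt{3j+1}$. This holds for $j=0$, and the induction step from $j$ to $j+1$ multiplies the left side by $\frac{2(2j+1)}{j+1}$, so it needs $(2j+1)^2(3j+4)\le4(j+1)^2(3j+1)$, that is, $12j^3+28j^2+19j+4\le12j^3+28j^2+20j+4$, which is true. For $k=2j$ we get (6) since $3j+1\ge2j$. For $k=2j+1$, $\binom{2j+1}{j}=\frac12\binom{2j+2}{j+1}\le\frac12\cdot\frac{4^{j+1}}{\sqrt{3j+4}}=\frac{2^k}{\sqrt{3j+4}}\le\frac{2^k}{\sqrt k}$.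

Now (6) says $k\ge\log\nu+\frac12\log k$. So first $k\ge\log\nu$, and then $k\ge\log\nu+\frac12\log\log\nu$.

For the matching with $\lfloor n/2\rfloor$ edges, on $n$ vertices (with one isolated vertex if $n$ is odd), this gives $\operatorname{cc}\ge\log\lfloor n/2\rfloor=(1-o(1))\log n$, so the constant $1$ in Theorem A is sharp.

**Step 2: removing twins.** For the upper bound we pass to a forest in which distinct vertices have distinct neighborhoods; then $\nu$ will control the number of vertices. Call vertices of $F$ equivalent if they have equal neighborhoods. Keep one vertex from each class, let $F'$ be the subforest induced by the kept vertices, with $n'$ vertices, and let $v'$ be the representative of $v$. We have $uv\in E(F)$ iff $v\in N(u)=N(u')$ iff $u'\in N(v)=N(v')$ iff $u'v'\in E(F')$. So preimages of independent sets of $F'$ under $v\mapsto v'$ are independent in $F$, and the preimages of a cover for $F'$ cover all non-adjacent pairs $u,v$ of $F$ with $u'\ne v'$. If $u'=v'$ with $u\neq v$, then $N(u)=N(v)$; when this is non-empty, $u$ and $v$ have the same color in any proper $2$-coloring. Take a proper $2$-coloring of $F$ with all isolated vertices in one class; adding its two classes covers these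 pairs. Hence
$$\operatorname{cc}(\bar F)\le\operatorname{cc}(\bar F')+2. \tag{7}$$
Distinct vertices of $F'$ have distinct neighborhoods in $F'$. Indeed each $N_F(u)$ is a union of classes (if $x\in N_F(u)$ and $y$ is equivalent to $x$, then $u\in N(x)=N(y)$), so it is determined by the representatives it contains, and for a kept vertex $u$ these form $N_{F'}(u)$.

**Step 3: the claim $n'\le19\,\nu(F')+1$.** We bound the numbers of vertices of degree $1$, of degree $2$ and of degree at least $3$ separately. $F'$ has at most one isolated vertex, since two would have equal neighborhoods. Delete it if it exists, obtaining $F''$. Let $\ell,n_2,n_3$ be the numbers of vertices of $F''$ of degree $1$, of degree $2$, and of degree at least $3$. If $F''$ is empty there is nothing to prove. In a forest the number of edges is at most the number of vertices, so $\sum_v(\deg v-2)\le0$, and this gives $n_3\le\ell$.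

*Leaves.* Call an edge pendant if it contains a leaf. Two distinct pendant edges never share a vertex: a shared vertex has degree at least $2$, so the other end of each of the two edges is a leaf, and these two leaves have equal neighborhoods. So the set $M$ of pendant edges is a matching, and $|M|\ge\ell/2$, as an edge contains at most two leaves. In the subforest induced by the endpoints of $M$, contract the edges of $M$. The result is a forest with vertex set $M$; it is bipartite, so at least $|M|/2$ of the edges in $M$ are pairwise not joined by an edge. They form an induced matching, and $\nu(F')\ge\ell/4$.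

*Degree $2$.* The vertices of degree $2$ induce a forest of maximum degree at most $2$, that is, a disjoint union of paths. Such a path has, at its two ends, two outside neighbors of degree different from $2$; they are distinct, and no two paths have the same two outside neighbors, since there are no cycles. Suppressing the degree-$2$ vertices (replacing each path by an edge between its two outside neighbors) gives a forest on the $\ell+n_3\le2\ell$ other vertices in which different paths become different edges. So there are at most $2\ell$ paths. A path $x_1\cdots x_d$ has the induced matching $x_1x_2,\,x_4x_5,\dots$ of size $\lfloor\frac{d+1}3\rfloor\ge\frac{d-1}3$, and since there are no edges between different paths these combine to an induced matching. Summing, $\nu(F')\ge(n_2-2\ell)/3$.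

Together, $n'-1\le\ell+n_2+n_3\le2\ell+n_2\le4\ell+3\nu(F')\le19\,\nu(F')$.

**Step 4: the upper bound.** We apply Theorem A to a forest with $O(\nu)$ vertices. As $F'$ is induced in $F$, $\nu(F')\le\nu$, so $n'\le19\nu+1\le20\nu$. Add isolated vertices to $F'$ to get exactly $20\nu$ vertices. By (2), (7) and Theorem A,
$$\operatorname{cc}(\bar F)\le\log(20\nu)+C\sqrt{\log(20\nu)\log\log(20\nu)}+2 .$$
Since $\nu\ge4$, we have $\log\nu\ge2$, $\log\log\nu\ge1$, and $\log20<5$. So $\log(20\nu)\le\log\nu+5\le\frac72\log\nu$ and $\log\log(20\nu)\le\log\log\nu+2\le3\log\log\nu$, and the right side is at most $\log\nu+C'\sqrt{\log\nu\log\log\nu}$ with $C'$ absolute. $\blacksquare$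

## 8. Disjoint copies of $K_r$, and words over $r$ letters

We turn to Theorem C. Fix $w\ge1$ and $2\le r\le w+1$.

**Step 1: the lower bound.** Let $n\ge r$ and let $G$ consist of $N=\lfloor n/r\rfloor$ disjoint copies of $K_r$ and isolated vertices, $n$ vertices in all. Its treewidth is $r-1\le w$ and $\chi(G)=r$. Let $k=\operatorname{cc}(\bar G)$, and let $S_i^1,\dots,S_i^r\subseteq\{1,\dots,k\}$ be the sets (3) of the vertices of the $i$-th copy. They are pairwise disjoint, so their sizes add up to at most $k$, and the two smallest have total size at most $2k/r$. By the pigeonhole principle there is a pair $a\ne b$ with $|S_i^a|+|S_i^b|\le2k/r$ for at least $N/\binom r2$ indices $i$. For these indices $S_i^a\cap S_i^b=\emptyset$, and $S_i^a\cap S_j^b\ne\emptyset$ if $i\ne j$. Each binomial coefficient in Lemma 4 is at most $2^{2k/r}$, so $N/\binom r2\le2^{2k/r}$ and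
$$f(n)\ge k\ge\tfrac r2\log n-O_r(1).$$

**Step 2: words for $r$ colors.** With $r$ colors we need words in which every ordered pair of different letters shows up.

**Definition ($r$-crossing words).** Words $x,y$ over $[r]=\{1,\dots,r\}$ are $r$-crossing if for all $a\ne b$ in $[r]$ some position $j$ present in both has $x_j=a$ and $y_j=b$. Let $\lambda_r(\ell)$ be the least $s$ such that $[r]^s$ contains $2^\ell$ pairwise $r$-crossing words.

For example, $112233$ and $231312$ are $3$-crossing. For $r=2$ this is the crossing relation with letters renamed, so $\lambda_2(\ell)\le\ell+2\lceil\log(\ell+2)\rceil$ by Lemma 1.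

For $r\ge3$ we quote a theorem. Two $r$-partitions of an $s$-set are qualitatively independent if every class of one meets every class of the other; for $r=2$, the partitions $\{12|34\}$ and $\{13|24\}$ of $\{1,2,3,4\}$ are an example. Gargano, Körner and Vaccaro (*Sperner capacities*, Graphs Combin. 9 (1993) 31–46) proved that the maximum number $N(s,r)$ of pairwise qualitatively independent $r$-partitions of an $s$-set satisfies $\frac1s\log N(s,r)\to\frac2r$ as $s\to\infty$. Number the classes of each partition by $1,\dots,r$ and write the partition as the word whose $j$-th letter is the number of the class containing $j$; qualitatively independent partitions become $r$-crossing words. Given $\delta>0$, for all large $s$ we have $N(s,r)\ge2^{(2/r-\delta)s}$, so $s=\lceil\ell/(2/r-\delta)\rceil$ suffices for large $\ell$. As $\delta$ was arbitrary,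
$$\lambda_r(\ell)\le\big(\tfrac r2+o(1)\big)\ell\quad\text{as }\ell\to\infty . \tag{8}$$
In all cases $\lambda_r(\ell)$ is finite for each $\ell$, and $\lambda_r(\ell)\le c_r(\ell+1)$ for a constant $c_r$.

## 9. Splitting a tree decomposition with two-node boundaries

Let $G$ have $n$ vertices and treewidth at most $w$, and let $\varphi:V(G)\to[r]$ be a proper coloring. We want to repeat the proof of Theorem A, but two of its features disappear. Let $G$ be the fan with bags $\{h,i,i+1\}$ along a path of nodes: the hub $h$ is in every bag and adjacent to everything. Any separation puts $h$ at the top level, and it has neighbors at all levels; so adjacent vertices need not have close levels, and both the sets $K_{i,\varepsilon}$ and the merging modulo $3$ have to be replaced. Also, in Theorem A the count of traces used that $T$ is a forest. Here we count traces by keeping the number of outside neighbors of a unit bounded, independently of $m$ and of the level. That is the reason for the two-node boundaries below.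

Let $(T,(\beta_x))$ be a tree decomposition of $G$ of width at most $w$, with $T_v$ as in Section 1. For a connected set $D$ of nodes let
$$V(D)=\{v\in V(G):T_v\subseteq D\}.$$
Example: for the path $1\,2\,3\,4$ with nodes $x_1,x_2,x_3$ in a path and bags $\{1,2\},\{2,3\},\{3,4\}$, the set $D=\{x_2,x_3\}$ has $V(D)=\{3,4\}$: vertex $2$ is in $\beta_{x_2}$ but also in $\beta_{x_1}$. Its only outside neighbor is $2$, found in the bag of $x_1$, the only node of $N_T(D)$.

**Step 1: units and children.** This is the recursive splitting. Units are certain connected $D\subseteq V(T)$ with $V(D)\ne\emptyset$ and $|N_T(D)|\le2$. The unit of level $1$ is $V(T)$. Fix $m\ge2$. Given a unit $D$, choose a node $x_v\in T_v$ for each $v\in V(D)$, and give each node $x\in D$ the weight $|\{v\in V(D):x_v=x\}|$, for a total of $|V(D)|>0$. Lemma 3 applied to $T[D]$ yields $S_0\subseteq D$ with $0<|S_0|<m$. Let $\partial D$ be the set of nodes of $D$ adjacent in $T$ to nodes outside $D$. Each outside node has at most one neighbor in the connected set $D$, so $|\partial D|\le|N_T(D)|\le2$. Let $S_1=S_0\cup\partial D$, let $M$ be the minimal subtree of $T[D]$ containing $S_1$, and let $S(D)$ be $S_1$ together with all nodes of degree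 at least $3$ in $M$. All leaves of $M$ are in $S_1$, and a tree has fewer nodes of degree at least $3$ than leaves (or none, if it has a single node), so
$$|S(D)|\le2|S_1|\le2(m+1). \tag{9}$$
The children of $D$ are the components $D'$ of $T[D\setminus S(D)]$ with $V(D')\ne\emptyset$, of level one more than $D$.

**Step 2: a child has at most two outside neighbors in $T$.** This justifies calling it a unit. Since $\partial D\subseteq S(D)$, nodes of $D'$ have all their neighbors in $D$, so $N_T(D')\subseteq S(D)$. Suppose $x,y,z\in N_T(D')$ are distinct. The path in $T$ between any two of them consists of these two nodes and nodes of $D'$, since $D'$ is connected and $T$ is a tree. The three paths have a common node, the median of $x,y,z$. It is not $x$, because $x$ is not on the path from $y$ to $z$; likewise it is not $y$ or $z$. So it lies in $D'$, and it has three different neighbors on its paths to $x,y,z$. As $x,y,z\in S(D)\subseteq V(M)$, these paths lie in $M$, so the median has degree at least $3$ in $M$ and belongs to $S(D)$. This contradicts $D'\cap S(D)=\emptyset$.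

**Step 3: four properties.** They replace (a), (b), (c) of Section 6. Put
$$\Sigma(D)=\{v\in V(D):T_v\cap S(D)\ne\emptyset\}.$$

(P1) $V(D)$ is the disjoint union of $\Sigma(D)$ and the sets $V(D')$ over the children $D'$ of $D$, and there are no edges of $G$ between $V(D')$ and $V(D'')$ for distinct children. If $v\in V(D)\setminus\Sigma(D)$, the connected set $T_v$ lies in $D\setminus S(D)$, hence in one component $D'$, and then $D'$ is a child and $v\in V(D')$. Conversely $V(D')\subseteq V(D)\setminus\Sigma(D)$, and the $V(D')$ are disjoint. Adjacent vertices share a node, and $D'\cap D''=\emptyset$.

(P2) $|\Sigma(D)|\le2(w+1)(m+1)$, by (9), as each bag has at most $w+1$ vertices.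

(P3) $|V(D')|\le|V(D)|/m$ for a child $D'$. Each $v\in V(D')$ has $x_v\in T_v\subseteq D'$, and $D'$ lies in a component of $T[D]-S_0$, of weight at most $|V(D)|/m$.

(P4) $|N_G(V(D))|\le t:=2(w+1)$. If $v\in V(D)$ and $u\notin V(D)$ are adjacent, they share a node of $T_v\subseteq D$. So the connected set $T_u$ meets $D$ but is not contained in $D$; hence it contains a node of $N_T(D)$, and $u\in\beta_x$ for one of at most two nodes $x$.

By (P3) the process stops, and by (P1) each vertex $v$ lies in exactly one $\Sigma(D)$; write $D=D_v$, and let the level of $v$ be that of $D_v$. The number $p$ of levels is at most $1+\log n/\log m$. Write $D\ge E$ if $E=D$ or $E$ is a descendant of $D$ in the tree of units, and $D>E$ if also $D\ne E$. If $D\ge E$ then $V(E)\subseteq V(D)$; and $v\in V(D)$ iff $D\ge D_v$. Moreover,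
$$\text{adjacent } u,v \text{ have comparable } D_u,D_v. \tag{10}$$
Indeed let $D$ be the deepest unit with $u,v\in V(D)$. If $u\in\Sigma(D)$ then $D_u=D\ge D_v$; similarly for $v$. Otherwise $u,v$ lie in $V(D'),V(D'')$ for distinct children, and (P1) excludes an edge.

**Step 4: classes of units.** We color the units so that local covers of units in one class can be merged. Let
$$\mathrm{out}(D)=\{F:\Sigma(F)\cap N_G(V(D))\ne\emptyset\},$$
the units whose clusters contain outside neighbors of $V(D)$. By (P4), $|\mathrm{out}(D)|\le t$. Every $F\in\mathrm{out}(D)$ satisfies $F>D$: let $u\in\Sigma(F)\setminus V(D)$ be adjacent to $v\in V(D)$, and let $E=D_v\le D$. By (10), $F=D_u$ is comparable to $E$. If $F\le E$, then $u\in V(F)\subseteq V(D)$, which is false. So $F>E$. Now $F$ and $D$ are both above or equal to $E$, so they are comparable, and $F\le D$ is false since $u\notin V(D)$. Thus $F>D$.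

Process the units from the top down and greedily give each unit $D$ a class in $\{1,\dots,c\}$, $c=t^2+t+1$, different from the classes of all units in $\mathrm{out}(D)\cup\bigcup_{F\in\mathrm{out}(D)}\mathrm{out}(F)$. There are at most $t+t^2$ such units, all above $D$ and so already processed. This choice has a useful consequence:
$$\text{distinct } F,F^*\in\mathrm{out}(E) \text{ have different classes.} \tag{11}$$
Both are above $E$, hence comparable; say $F^*>F>E$. A vertex $z\in\Sigma(F^*)\cap N_G(V(E))$ is not in $V(F)$, because $D_z=F^*>F$, but it is adjacent to a vertex of $V(E)\subseteq V(F)$. So $F^*\in\mathrm{out}(F)$, and the classes of $F$ and $F^*$ differ.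

## 10. The covering sets for bounded treewidth

**Step 1: color classes and address sets.** These take care of pairs of the same color and of pairs with incomparable units. Type 1 consists of the $r$ color classes of $\varphi$.

For type 2, let $L=\lceil\log n\rceil$. By the definition of $\lambda_r$, fix $L+1$ pairwise $r$-crossing words $A(0),\dots,A(L)$ of length $\lambda_r(\lceil\log(L+1)\rceil)=O_r(\log\log n)$, and for each $\ell\le L$ a family of $2^\ell$ pairwise $r$-crossing words of length $\lambda_r(\ell)$. For a child $D'$ of $D$ let $\ell=\lceil\log(|V(D)|/|V(D')|)\rceil$. At most $2^\ell$ children of $D$ have this value, since the sets $V(D')$ are disjoint and have at least $2^{-\ell}|V(D)|$ elements. Give these children distinct words of the $\ell$-th family, and let $U_{D'}$ be $A(\ell)$ followed by the word of $D'$. As in Section 6, words of distinct children of $D$ are $r$-crossing. Let $U(v)$ be the concatenation of the words along the chain of units from $V(T)$ to $D_v$, and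
$$I_j=\{v:|U(v)|\ge j,\ U(v)_j=\varphi(v)\}.$$
Adjacent vertices have comparable units by (10), so one word is a prefix of the other and they agree at common positions, while their colors differ. So $I_j$ is independent.

**Step 2: sets that cover pairs without local interference.** These replace the sets $K_{i,\varepsilon}$. Type 3: for $a\ne b$ in $[r]$ and each level $i$, take all vertices of level $i$ and color $a$, together with all vertices of level at least $i$ and color $b$ that have no neighbor of level $i$ and color $a$. Edges within a color do not exist, and edges between the two parts are excluded by definition. So this is independent. There are $r(r-1)p$ such sets.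

**Step 3: local covers.** These are for pairs $u,v$ such that $v$ does have a neighbor in the part of the cluster of $D_u$ with the color of $u$. For an ordered pair $a\ne b$ and a unit $D$ let
$$X(D)=\{u\in\Sigma(D):\varphi(u)=a\},\qquad Y(D)=\{v\in V(D):\varphi(v)=b,\ N(v)\cap X(D)\ne\emptyset\}.$$
Write $X,Y$ for short. Again only traces $N(y)\cap X$ matter. Vertices $y\in\Sigma(D)$ give at most $|\Sigma(D)|$ traces. If $y\in V(D')$ for a child $D'$, the trace lies in $N_G(V(D'))$, because $X\subseteq\Sigma(D)$ is disjoint from $V(D')$; by (P4) it has at most $t$ elements. So the number of traces is at most $|\Sigma(D)|+(|X|+1)^t$. Choose one representative per trace. The subgraph of $G$ induced by $X$ and the representatives has treewidth at most $w$, so it is $w$-degenerate, and by (P2) it has $m^{O_w(1)}$ vertices. Lemma 2 gives a number $q=O_w(\log m)$, the same for all $D,a,b$, such that $q$ independent sets cover its non-adjacent pairs. Replace each such set $I$ by $(I\cap X)\cup\{y\in Y:\text{the representative of }y\text{ is in }I\}$. As in Section 6, the new sets $I_1^D,\dots,I_q^D\subseteq X\cup Y$ are independent, because $X$ and $Y$ are each of one color and $X$–$Y$ edges depend only on traces; and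 they cover all non-adjacent pairs in $X\times Y$.

Type 4: for each ordered pair $a\ne b$, each class $\kappa\le c$ and each $h\le q$, take the union of $I_h^D$ over all units $D$ of class $\kappa$. There are $r(r-1)cq$ such sets.

**Step 4: the unions of type 4 are independent.** Suppose two vertices of one union are adjacent. They have different colors, so one is some $x\in I_h^D\cap X(D)$ and the other some $y\in I_h^{D^*}\cap Y(D^*)$, with $D,D^*$ of the same class. Since $I_h^D$ is independent, $D\ne D^*$. Let $E=D_y$. Since $y\in V(D^*)$, $E\le D^*$. Also $y$ has a neighbor in $X(D^*)\subseteq\Sigma(D^*)$; so if $D^*>E$, then $D^*\in\mathrm{out}(E)$. Finally $D=D_x$ and $E=D_y$ are comparable by (10).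

If $D>E$, then $x\in\Sigma(D)$ is not in $V(E)$ and is adjacent to $y\in V(E)$, so $D\in\mathrm{out}(E)$. If $D^*=E$, this says $D\in\mathrm{out}(D^*)$, so $D,D^*$ have different classes, a contradiction. If $D^*>E$, then $D$ and $D^*$ are distinct elements of $\mathrm{out}(E)$, contradicting (11).

If $D=E$, then $D^*\ne E$, so $D^*>E=D$ and $D^*\in\mathrm{out}(D)$, a contradiction.

If $D<E$, then $y\in\Sigma(E)$ is not in $V(D)$ and is adjacent to $x\in V(D)$, so $E\in\mathrm{out}(D)$. If $D^*=E$, this is a contradiction. If $D^*>E$, then $D^*\in\mathrm{out}(E)$ with $E\in\mathrm{out}(D)$, and the class of $D$ was chosen different from that of $D^*$, a contradiction.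

**Step 5: every non-adjacent pair is covered.** Let $u\ne v$ be non-adjacent. If they have the same color, use type 1. Let $\varphi(u)=a\ne b=\varphi(v)$.

If $D_u,D_v$ are incomparable, let $D$ be the deepest unit with $u,v\in V(D)$. Neither is in $\Sigma(D)$, since for instance $u\in\Sigma(D)$ would give $D_u=D\ge D_v$. So $u\in V(D')$ and $v\in V(D'')$ for distinct children. After a common initial part, $U(u)$ and $U(v)$ continue with the $r$-crossing words $U_{D'},U_{D''}$, so at some position $j$ the letter of $U(u)$ is $a$ and that of $U(v)$ is $b$. Both are in $I_j$.

Otherwise, by symmetry between $u$ and $v$ (types 3 and 4 include all ordered pairs of colors), let $D=D_u\ge D_v$, with $D$ of level $i$. Every neighbor $z$ of $v$ of level $i$ lies in $\Sigma(D)$: by (10), $D_z$ is comparable to $D_v$; it has level $i$, and $D_v$ has level at least $i$, so $D_z\ge D_v$; and the only unit of level $i$ above or equal to $D_v$ is $D$. Hence, if $N(v)\cap X(D)=\emptyset$, then $v$ has no neighbor of level $i$ and color $a$, and the type 3 set for $a,b,i$ contains both $u$ and $v$. Otherwise $v\in Y(D)$ and $u\in X(D)$, and the pair is covered by some $I_h^D$, hence by a set of type 4.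

**Step 6: the count.** Take $m=\lceil2^{\sqrt{\log n\log\log n}}\rceil$ (for $n\ge4$), so $p=O(\sqrt{\log n/\log\log n})$. Types 1, 3 and 4 together have
$$r+r(r-1)p+r(r-1)cq=O_w(p+\log m)=O_w(\sqrt{\log n\log\log n})$$
sets. The number of sets of type 2 is the maximum length of a word $U(v)$. Along a chain of units there are at most $p$ steps, each contributing $\lambda_r(\ell)+O_r(\log\log n)$. By (P3) every $\ell$ that occurs is at least $\log m$. Since $\ell\le\log(|V(D)|/|V(D')|)+1$ and the logarithms telescope, $\sum\ell\le\log n+p$ along a chain.

For $r=2$, Lemma 1 gives $\lambda_2(\ell)\le\ell+O(\log\log n)$, so type 2 has at most $\log n+p+O(p\log\log n)=\log n+O(\sqrt{\log n\log\log n})$ sets. In total, $f(n)\le\log n+O_w(\sqrt{\log n\log\log n})$.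

For $r\ge3$, since $\ell\ge\log m\to\infty$, (8) applies to all the $\ell$ that occur, with one and the same $o(1)$, so type 2 has at most
$$\big(\tfrac r2+o(1)\big)(\log n+p)+O_r(p\log\log n)=\big(\tfrac r2+o(1)\big)\log n$$
sets, because $p\log\log n=O(\sqrt{\log n\log\log n})=o(\log n)$. The other types contribute $o(\log n)$. With the lower bound of Section 8 this gives $f(n)=(\frac r2+o(1))\log n$ for every $r$ with $2\le r\le w+1$, and Theorem C is proved. $\blacksquare$
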